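# Finite Rank Does Not Imply SV: Gluing an Extremally Disconnected Space in Pairs

## 1. The doubled rationals and a maximal topology

Take two copies of each rational number. Let $D=\mathbb Q\times\{0,1\}$, let $\pi:D\to\mathbb Q$ be the projection, and for $z=(q,i)$ write $z'=(q,1-i)$. The sets $\{z,z'\}$ are the *pairs*, and a subset of $D$ is *saturated* if it is a union of pairs.

**The starting topology.** Let $\tau_0$ be the topology of the lexicographic order on $D$. The point $(q,1)$ is the immediate successor of $(q,0)$, so $\{w: w<(q,1)\}=\{w:w\le (q,0)\}$ is both open and closed. If $\alpha$ is irrational, $\{w:\pi(w)>\alpha\}$ is the union of the open rays $\{w>(r,0)\}$ over rational $r>\alpha$, hence open; its complement is open by symmetry. So for irrational $\alpha<q$ the set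
$$\{w<(q,1)\}\cap\{\pi(w)>\alpha\}=\{(q,0)\}\cup\bigl((\alpha,q)\cap\mathbb Q\bigr)\times\{0,1\}$$
is $\tau_0$-clopen, and these sets form a neighborhood base at $(q,0)$. Symmetrically, the sets $\{(q,1)\}\cup((q,\beta)\cap\mathbb Q)\times\{0,1\}$ with $\beta>q$ irrational form a clopen neighborhood base at $(q,1)$. A small neighborhood of a point $z$ is therefore $z$ itself plus *whole pairs*; it does not contain $z'$.

**A function that separates each pair.** Enumerate $\mathbb Q=\{r_1,r_2,\dots\}$ without repetition and put
$$f(r_n,i)=1+\sum_{r_m<r_n}3^{-m}+i\,3^{-n}\in[1,3/2]. \tag{1}$$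
Clearly $f(z)\ne f(z')$ for all $z$. The function is $\tau_0$-continuous. Given $\varepsilon>0$, choose $N$ with $\sum_{m>N}3^{-m}<\varepsilon$, and choose an irrational $\alpha<q$ such that $(\alpha,q)$ contains none of $r_1,\dots,r_N$. If $\alpha<r<q$, then $0\le f(q,0)-f(r,i)\le\sum_{r\le r_m<q}3^{-m}<\varepsilon$. At $(q,1)$ note $f(q,1)=1+\sum_{r_m\le q}3^{-m}$; if $q<r<\beta$ and $(q,\beta)$ contains none of $r_1,\dots,r_N$, then $0\le f(r,i)-f(q,1)\le\sum_{q<r_m\le r}3^{-m}<\varepsilon$.

**Refining as far as the pairs allow.** Call a space *crowded* if it has no isolated points. Let $\mathcal T$ be the set of all crowded topologies $\tau\supseteq\tau_0$ on $D$ with the following property.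

**(P)** Every $\tau$-neighborhood of every $z\in D$ contains a $\tau$-clopen $W\ni z$ such that $W\setminus\{z\}$ is saturated.

In (P) we have $z'\notin W$, since otherwise $z'\in W\setminus\{z\}$ and saturation would put $z$ in $W\setminus\{z\}$. We have just seen that $\tau_0\in\mathcal T$. Let $\mathcal C\subset\mathcal T$ be a nonempty chain. Then $\bigcup\mathcal C$ is closed under finite intersections (pass to the larger of the topologies involved), so it is a base of a topology $\sigma\supseteq\tau_0$. If $N$ is a $\sigma$-neighborhood of $z$, it contains some $U\ni z$ with $U\in\tau\in\mathcal C$, and (P) for $\tau$ gives a $\tau$-clopen, hence $\sigma$-clopen, $W\subset U$. If a singleton were $\sigma$-open, it would be a member of the base, hence open in some crowded $\tau\in\mathcal C$, which is impossible. So $\sigma\in\mathcal T$. By Zorn's Lemma we **fix a maximal** $\tau\in\mathcal T$. From now on topological notions on $D$ refer to $\tau$, and $W_z$ denotes a set as in (P), as small as required. Since $\tau\supseteq\tau_0$, the function $f$ is continuous and $D$ is Hausdorff; by (P), $D$ has a base of clopen sets.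

**What this is for.** Two things are wanted at once. The topology should be so fine that disjoint open sets have disjoint closures, at least on a nonempty clopen saturated part $D_1$ of $D$. The pairs should remain so tightly interlaced that every nonempty open set contains a whole pair. We shall then place $D_1$ in $\beta\omega\setminus\omega$, form $Y=\omega\cup D_1$, and glue each $z$ to $z'$. In the glued space $X$ each glued point will see exactly two minimal prime ideals of $C(X)$, and the function $f$, which refuses to descend to $X$ on any nonempty open set, will prevent the quotients from being valuation domains.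

Neither wish is automatic. First, $\tau_0$ itself is not fine enough: take irrationals $\alpha_1<\alpha_2<\cdots$ converging to $q$. The union of the open sets $\{\alpha_{k}<\pi<\alpha_{k+1}\}$ over even $k$ and the same union over odd $k$ are disjoint, and $(q,0)$ is in both closures. Second, refining without the rule (P) can destroy the pairs: $\mathbb Q\times\{0\}$ and $\mathbb Q\times\{1\}$ are both crowded in $\tau_0$, so one could declare both of them clopen and keep a crowded topology with a clopen base, but then $\mathbb Q\times\{0\}$ is a nonempty open set that contains no pair. Condition (P) forbids this.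

## 2. Minimal primes, rank and SV spaces

All spaces are nonempty and completely regular (Tychonoff). $C(X)$ is the ring of continuous real-valued functions on $X$, and $C^*(X)$ is the subring of bounded ones; restriction gives $C(\beta X)\cong C^*(X)$. For a function $g$ write $\operatorname{coz}g=\{g\ne0\}$ and $Z(g)=\{g=0\}$. These rings are reduced, that is, have no nonzero nilpotents. For $q\in X$ the ideal $M_q=\{g:g(q)=0\}$ is maximal in both. In any commutative ring every prime contains a minimal prime, and in a reduced ring the intersection of all primes is $0$.

**Definition (valuation domain).** An integral domain is a valuation domain if of any two elements one divides the other. The ring of rationals with odd denominator is one; $\mathbb Z$ is not, since $2\nmid3$ and $3\nmid2$.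

**Definition (SV).** $X$ is an SV space if $C(X)/P$ is a valuation domain for each prime ideal $P$ of $C(X)$.

**Definition (rank).** $X$ is of finite rank if there is $n\in\mathbb N$ such that every maximal ideal of $C(X)$ contains at most $n$ distinct minimal prime ideals. The smallest such $n$ is the rank of $X$.

**Example 1.** Let $X$ be discrete. For $g\in C(X)$ let $g^*=1/g$ on $\operatorname{coz}g$ and $g^*=0$ elsewhere. Then $g(1-gg^*)=0$. So for a prime $P$ with $g\notin P$ we get $1-gg^*\in P$: every nonzero element of $C(X)/P$ is invertible. All primes are maximal, each maximal ideal contains exactly one minimal prime (itself), and all the quotients are fields. So $X$ has rank $1$ and is SV.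

Henriksen, Larson, Martinez and Woods [HLMW] proved that every SV space is of finite rank. The problem, taken from a source by Suzanne Larson (https://dml.cz/bitstream/handle/10338.dmlcz/119675/CommentatMathUnivCarolRetro_48-2007-3_10.pdf), says that it is an open question whether the converse holds, and asks for a proof or a disproof: is every space of finite rank an SV space? In plain words: if only a bounded number of minimal primes sit below each maximal ideal, must divisibility in every $C(X)/P$ be a total preorder? The answer is no.

**Theorem 1.** There are a countable normal $T_1$ space $X$ and a nonempty set $Q_1\subset X$ such that every maximal ideal of $C(X)$ contains at most two minimal primes and, for each $q\in Q_1$, the ideal $M_q=\{g:g(q)=0\}$ contains exactly two minimal primes $P$, and for both of them $C(X)/P$ is not a valuation domain. So $X$ has rank $2$ and is not SV. The same holds for $C^*(X)\cong C(\beta X)$.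

**Theorem 2.** Every space of rank $1$ is SV. For each $n\ge2$ there is a countable normal space, and a compact space, of rank exactly $n$ that is not SV.

**Theorem 3.** $X$ is SV if and only if for all $0\le a\le b$ in $C(X)$ there are finitely many $h_1,\dots,h_k\in C(X)$ with $\prod_{i=1}^k(a-h_ib)=0$.

So $\beta X$ for the $X$ of Theorem 1 is a compact space of rank $2$ that is not SV, and rank $2$ is the smallest possible rank of a counterexample. The construction is carried out in ZFC.

Topological vocabulary. A space is *zero-dimensional* if it has a base of clopen sets. It is *extremally disconnected* (ED) if disjoint open sets have disjoint closures. Discrete spaces are ED, and $\beta\omega$ is ED; the convergent sequence $\omega\cup\{\infty\}$ is not, because the even and the odd numbers are disjoint open sets with $\infty$ in both closures. A dense subspace $Y$ of an ED space $K$ is ED: if $U=U'\cap Y$ and $V=V'\cap Y$ are disjoint with $U',V'$ open in $K$, then $U'\cap V'$ is open and misses the dense set $Y$, so it is empty, and the closures of $U',V'$ are disjoint. A set $S$ is *discrete* if it is discrete as a subspace, and $z$ is a *limit point* of $S$ if $z\in\operatorname{cl}(S\setminus\{z\})$.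 Points of $\beta\omega\setminus\omega$ are the free ultrafilters on $\omega$; for $A\subset\omega$ the set $\operatorname{cl}_{\beta\omega}A$ is clopen, and a free ultrafilter $x$ lies in it iff $A\in x$.

We shall use the following test for closed maps. Let $p:Y\to X$ be a quotient map such that every open $U$ containing a fiber contains a $p$-saturated open set $V$ containing that fiber. Then $p$ is closed. For if $C\subset Y$ is closed and $t\notin p(C)$, apply this to the fiber of $t$ and $U=Y\setminus C$; then $p(V)$ is an open neighborhood of $t$ missing $p(C)$.

## 3. Counting minimal primes by disjoint cozero sets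

The purpose of this section is an upper bound for the rank that can be read off from a map. The first lemma translates "many minimal primes below $M$" into functions.

**Lemma 5.** Let $R$ be a reduced commutative ring and $M$ a prime ideal. Then $M$ contains at least $n$ minimal primes iff there are $g_1,\dots,g_n\in R$ with $g_ig_j=0$ for $i\ne j$ and $\operatorname{ann}(g_i)\subset M$ for all $i$.

**Proof.** ($\Rightarrow$) Let $P_1,\dots,P_n\subset M$ be distinct minimal primes. For $i<j$ pick $u\in P_i\setminus P_j$, which exists because $P_j$ is minimal and different from $P_i$. The localization $R_{P_i}$ is reduced and has only one prime, so this prime is $0$ and $R_{P_i}$ is a field. As $u\in P_i$, its image in $R_{P_i}$ is $0$, so there is $v\notin P_i$ with $uv=0$. Put $u_{ij}=v\notin P_i$ and $u_{ji}=u\notin P_j$; then $u_{ij}u_{ji}=0$. Let $g_i=\prod_{j\ne i}u_{ij}$. Then $g_i\notin P_i$, and $g_ig_j=0$ since the product contains $u_{ij}u_{ji}$. If $hg_i=0\in P_i$, then $h\in P_i$; so $\operatorname{ann}(g_i)\subset P_i\subset M$.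

($\Leftarrow$) If $g_i/1$ were $0$ in $R_M$, some $s\notin M$ would satisfy $sg_i=0$, against $\operatorname{ann}(g_i)\subset M$. So $g_i/1\ne0$ in the reduced ring $R_M$, some prime of $R_M$ omits it, and so does a minimal prime below that one. It corresponds to a minimal prime $P_i\subset M$ of $R$ with $g_i\notin P_i$. For $j\ne i$ we have $g_ig_j=0\in P_i$, so $g_j\in P_i$, while $g_j\notin P_j$. So the $P_i$ are distinct. $\square$

**Example 2.** Let $X=\omega\cup\{\infty\}$ be the convergent sequence. For any $n$ split $\omega$ into $n$ infinite sets $A_1,\dots,A_n$ and let $g_i(m)=\frac1{m+1}$ on $A_i$, $g_i=0$ elsewhere. The $g_i$ are continuous with $g_ig_j=0$, and $hg_i=0$ forces $h=0$ on $A_i$, hence $h(\infty)=0$. By Lemma 5, $M_\infty$ contains at least $n$ minimal primes, for every $n$. So $X$ is not of finite rank.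

In Example 2 the closures of disjoint cozero sets meet. If they cannot meet, the count is under control, and the next lemma says how much can be lost by a finite-to-one gluing.

**Lemma 6.** Let $p:Y\to X$ be a closed continuous surjection, $Y$ ED, $X$ normal and $T_1$, with fibers of at most $n$ points. Let $R=C(X)$ or $C^*(X)$. Then every maximal ideal of $R$ contains at most $n$ minimal primes.

**Proof.** Suppose not. By Lemma 5 there are a maximal ideal $M$ and $g_1,\dots,g_{n+1}\in R$ with pairwise disjoint cozero sets and $\operatorname{ann}(g_i)\subset M$. The sets $U_i=p^{-1}(\operatorname{coz}g_i)$ are pairwise disjoint and open in the ED space $Y$, so their closures are pairwise disjoint. Since $p$ is closed and onto, $p(\operatorname{cl}U_i)$ is a closed set containing $\operatorname{coz}g_i$; hence $F_i:=\operatorname{cl}_X\operatorname{coz}g_i\subset p(\operatorname{cl}U_i)$. The fiber of a point of $\bigcap_iF_i$ would meet all of the $n+1$ pairwise disjoint sets $\operatorname{cl}U_i$, which is impossible. So $\bigcap_iF_i=\emptyset$, and the sets $X\setminus F_i$ form a finite open cover of the normal space $X$. Take a subordinate partition of unity: $h_1+\dots+h_{n+1}=1$,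 $0\le h_i\le1$, $h_i=0$ on $F_i$. Then $h_i\in R$ and $h_ig_i=0$, so $h_i\in\operatorname{ann}(g_i)\subset M$ for all $i$, and $1\in M$, a contradiction. $\square$

## 4. Covering a quotient $a/b$ by finitely many functions

Theorem 3 turns SV into a statement about functions. We prove it now, because it shows at once why the simplest gluings do not give a counterexample.

**Convexity of primes.** *If $P$ is a prime of $C(X)$, $t\in P$ and $|g|\le|t|$, then $g\in P$.* Let $k=g^2/t$ off $Z(t)$ and $k=0$ on $Z(t)$. Then $|k|\le|g|$. Continuity of $k$ is clear on $\operatorname{coz}t$, and at a point of $Z(t)$ we have $g=0$, so $|k|\le|g|$ gives continuity there. Thus $g^2=kt\in P$, and $g\in P$.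

**Proof of Theorem 3, the condition implies SV.** The aim is to reduce any two elements to a comparable pair $0\le a\le b$. Let $P$ be prime and $u,v\in C(X)$. From $(|u|-u)(|u|+u)=0$ we get $|u|\equiv\pm u$ mod $P$, and likewise for $v$; signs do not affect divisibility. Next, $(|u|-|v|)^+(|u|-|v|)^-=0$, so one factor is in $P$. Since $(|u|-|v|)^+=|u|-|u|\wedge|v|$ and $(|u|-|v|)^-=|v|-|u|\wedge|v|$, modulo $P$ one of $|u|,|v|$ may be replaced by $|u|\wedge|v|$, which is at most the other. So it suffices to compare $\bar a,\bar b$ with $0\le a\le b$. From $\prod(a-h_ib)=0\in P$ we get $a-h_ib\in P$ for some $i$, so $\bar b$ divides $\bar a$.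

**Proof of Theorem 3, SV implies the condition.** The aim is to build a bad prime when the condition fails. Suppose $0\le a\le b$ and no product $\prod_{i\le k}(a-h_ib)$ is $0$. These products, together with $1$, form a multiplicative set without $0$, so some prime $P$ is disjoint from it. In particular no $a-hb$ is in $P$: $\bar b\nmid\bar a$ in $C(X)/P$. Suppose $\bar a\mid\bar b$, say $b-ca\in P$. Since $b\ge a$, we have $b-ca\ge a(1-c)$. Hence $0\le a(1-c)^+\le|b-ca|$: where $c\le1$ the middle term is $a(1-c)$, and elsewhere it is $0$. By convexity $a(1-c)^+\in P$. As $c\vee1=c+(1-c)^+$,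
$$a(c\vee1)-b=a(1-c)^++(ca-b)\in P .$$
Multiplying by $1/(c\vee1)\in C(X)$ gives $a-\frac1{c\vee1}\,b\in P$, against $\bar b\nmid\bar a$. So neither of $\bar a,\bar b$ divides the other and $X$ is not SV. $\square$

**Example 3 (gluing finitely many ultrafilters).** By Lemma 6 it is natural to glue points of an ED space. The first thing to try is this. Let $u_1,\dots,u_n$ be distinct free ultrafilters on $\omega$, $n\ge2$, and let $Z_n$ be the quotient of $\omega\cup\{u_1,\dots,u_n\}\subset\beta\omega$ that identifies $u_1,\dots,u_n$ to one point $\infty$. The space upstairs is countable and regular, hence Lindelöf, hence normal, and it is dense in $\beta\omega$, hence ED. The quotient map is closed by the test in Section 2, since an open set containing all the $u_i$ is saturated and each point of $\omega$ is an open fiber. A closed continuous image of a normal $T_1$ space is normal and $T_1$, so Lemma 6 applies: in $C(Z_n)$ and $C^*(Z_n)$ every maximal ideal contains at most $n$ minimal primes.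

For $i<j$ choose $B_{ij}\in u_i\setminus u_j$ and put $B_{ji}=\omega\setminus B_{ij}\in u_j$; the sets $A_i=\bigcap_{j\ne i}B_{ij}\in u_i$ are pairwise disjoint. Let $g_i(m)=\frac1{m+1}$ on $A_i$ and $0$ elsewhere. Then $g_i$ is continuous, $g_ig_j=0$, and $hg_i=0$ forces $h=0$ on $A_i$, so $h(\infty)=0$. By Lemma 5, $M_\infty$ contains at least $n$ minimal primes. So $Z_n$ has rank exactly $n$, and the same count holds for $C^*(Z_n)$.

But $Z_n$ is SV. Enlarge $A_1$ so that $\omega=A_1\sqcup\dots\sqcup A_n$. Given $0\le a\le b$ in $C(Z_n)$, let $\varphi(m)=a(m)/b(m)$ if $b(m)\ne0$ and $\varphi(m)=0$ otherwise, so $0\le\varphi\le1$ and $a=\varphi b$ on $\omega$. Let $r_i$ be the limit of $\varphi$ along $u_i$, and let $h_i=\varphi$ on $A_i$, $h_i=r_i$ everywhere else. Seen upstairs, $h_i$ is continuous at $u_i$ by the choice of $r_i$, and at $u_j$, $j\ne i$, because it is constant on $A_j\cup\{u_j\}$. So $h_i\in C(Z_n)$ and $a-h_ib=0$ on $A_i$. Hence $\prod_i(a-h_ib)$ vanishes on the dense set $\omega$, so it is $0$, and Theorem 3 applies.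

**Example 4 (gluing two separated copies).** Making infinitely many identifications is not enough either. Suppose $Y=\omega\cup(E\times\{0,1\})\subset\beta\omega$, where $E$ is countable, $E\times\{0,1\}\subset\beta\omega\setminus\omega$ has the product topology, and $X$ is obtained by gluing $(e,0)$ to $(e,1)$ for all $e$. As before $Y$ is ED and normal. An open $U$ containing $(e,0),(e,1)$ contains some $G\times\{0,1\}$ with $G\ni e$ open in $E$. If $O$ is open in $Y$ with trace $G\times\{0,1\}$ on $E\times\{0,1\}$, then $U\cap O$ is saturated. So the quotient map $p$ is closed and $X$ is normal and $T_1$. This $X$ is SV. For let $0\le a\le b$ in $C(X)$. Open subsets of an ED space are $C^*$-embedded, so $(a\circ p)/(b\circ p)$ extends from $\operatorname{coz}(b\circ p)$ to a continuous $H:Y\to[0,1]$, and $a\circ p=H\cdot(b\circ p)$. Take a continuous $\psi:Y\to[0,1]$ that is $0$ on $E\times\{0\}$ and $1$ on $E\times\{1\}$. As $Y$ is countable, some $t\in(0,1)$ is not a value of $\psi$, and $K=\{\psi<t\}$ is clopen. Let $G_0=H$ on $K$, and on $Y\setminus K$ let $G_0$ be a Tietze extension of $(e,1)\mapsto H(e,0)$. Then $G_0=h_0\circ p$ with $h_0\in C(X)$, and $a-h_0b$ vanishes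 on $p(K)$. Exchanging the roles of $0$ and $1$ gives $h_1$ with $a-h_1b=0$ on $p(Y\setminus K)$. So $(a-h_0b)(a-h_1b)=0$.

In both examples the same thing goes wrong: there is a clopen set upstairs that contains one partner of a pair *and no whole pair*, so a function on $X$ may be prescribed freely on it, and corrected at the other partners elsewhere. To block this, every nonempty open set in the glued part must contain a whole pair on which the quotient $a/b$ takes two different limit values.

## 5. The glued space

This is what the doubled rationals provide. Section 6 proves the following.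

**Proposition 4.** There are a nonempty countable crowded zero-dimensional Hausdorff ED space $D_1$, a partition of $D_1$ into pairs $\{z,z'\}$ with $z\ne z'$, and a continuous $f:D_1\to[1,3/2]$ such that

1. $f(z)\ne f(z')$ for all $z\in D_1$;
2. every open set containing a pair contains a saturated clopen set containing that pair;
3. every nonempty open set contains a pair.

Here saturated means: a union of pairs. We now prove Theorem 1 from Proposition 4.

**Step 1: placing $D_1$ in $\beta\omega\setminus\omega$.** The purpose is to surround $D_1$ by a dense discrete set on which functions can be prescribed, without losing ED. Since $D_1$ is ED, $\beta D_1$ is compact and ED (Gillman–Jerison, *Rings of Continuous Functions*, 6M). Let $\varphi:\beta\omega\to\beta D_1$ extend a surjection $\omega\to D_1$. Its image is compact and contains the dense set $D_1$, so $\varphi$ is onto. By Gleason's theorem (*Projective topological spaces*, 1958) compact ED spaces are projective among compact Hausdorff spaces. So the identity of $\beta D_1$ lifts through $\varphi$: there is a continuous $s:\beta D_1\to\beta\omega$ with $\varphi s=\mathrm{id}$. Being injective, continuous, and defined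 on a compact space, $s$ is an embedding. If $s(d)=m\in\omega$ for some $d\in D_1$, then $\{d\}=s^{-1}(\{m\})$ would be open, so $d$ would be isolated in $D_1$, which is crowded. Hence $s(D_1)\subset\beta\omega\setminus\omega$. Identify $D_1$ with $s(D_1)$ and put
$$Y=\omega\cup D_1\subset\beta\omega .$$
$Y$ is countable and regular, hence Lindelöf, hence normal. It is dense in $\beta\omega$, hence ED. In $Y$ the set $\omega$ is open, discrete and dense, and $D_1$ is closed. By Tietze's theorem $f$ extends to a continuous $F:Y\to[1,2]$.

**Step 2: gluing the pairs.** Let $p:Y\to X$ be the quotient map that identifies $z$ with $z'$ for $z\in D_1$ and makes no other identification. Put $Q_1=p(D_1)$; as a set, $X=\omega\sqcup Q_1$. We check that $p$ is closed, with the test of Section 2. A fiber $\{m\}$ with $m\in\omega$ is itself open. If $U$ is open in $Y$ and contains $\{z,z'\}$, condition 2 of Proposition 4 gives a saturated open set $W$ of $D_1$ with $\{z,z'\}\subset W\subset U\cap D_1$. Choose $O$ open in $Y$ with $O\cap D_1=W$. Then $U\cap O$ is open, and its trace on $D_1$ is $W$, so it is saturated. Hence $p$ is closed, and $X$, a closed continuous image of a normal $T_1$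 space, is normal and $T_1$, so Tychonoff. $X$ is countable, and fibers of $p$ have at most two points.

**Step 3: rank at most two.** Lemma 6, with $n=2$, applies to $p$: for $R=C(X)$ and for $R=C^*(X)\cong C(\beta X)$, every maximal ideal of $R$ contains at most two minimal primes.

**Step 4: the functions $b_A$, $b$ and $a$.** These will be the witnesses. For $A\subset\omega$ let $b_A(m)=\frac1{m+1}$ for $m\in A$ and $b_A=0$ on $X\setminus A$. For $\varepsilon>0$ only finitely many $m\in\omega$ have $\frac1{m+1}\ge\varepsilon$, and the complement in $Y$ of finitely many points of $\omega$ is a neighborhood of every point of $D_1$. So $b_A\circ p$ is continuous, and $b_A\in C^*(X)$ since $p$ is a quotient map. Put $b=b_\omega$. Let $a(m)=F(m)b(m)$ for $m\in\omega$ and $a=0$ on $Q_1$. Then $a\circ p=F\cdot(b\circ p)$ is continuous, so $a\in C^*(X)$. The quotient $a/b$ on $\omega$ is $F$, which does not descend to $X$.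

**Step 5: the two minimal primes at a glued point.** Let $R=C(X)$ or $C^*(X)$, let $q\in Q_1$ and $p^{-1}(q)=\{x,x'\}$. As $x$ is a free ultrafilter on $\omega$, we may put
$$P_x=\{g\in R:\{m\in\omega:g(m)=0\}\in x\}. \tag{2}$$
This is a proper prime ideal. It is closed under sums and multiples because $x$ is a filter. It is prime because the zero set of $gh$ is the union of those of $g$ and $h$ and $x$ is an ultrafilter. It is proper because $\emptyset\notin x$.

It lies in $M_q$: if $g=0$ on $A\in x$, then $g\circ p$ vanishes at $x\in\operatorname{cl}_YA$, so $g(q)=0$.

It is a minimal prime. Let $P'\subset P_x$ be prime and let $g\in P_x$ vanish on $A\in x$. Then $b_Ag=0\in P'$. On $\omega$ the function $b_A$ vanishes exactly on $\omega\setminus A\notin x$, so $b_A\notin P_x$, hence $b_A\notin P'$ and $g\in P'$.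

Finally $P_x\ne P_{x'}$: choose $A\in x\setminus x'$. Then $b_A\notin P_x$, but $\omega\setminus A\in x'$, so $b_A\in P_{x'}$.

By Step 3, $P_x$ and $P_{x'}$ are exactly the minimal primes contained in $M_q$. As $Q_1\ne\emptyset$, the rank is exactly $2$ for both rings.

**Step 6: the function $F$ agrees with no element of $R$ on a set of $x$.** *There are no $A\in x$ and $h\in R$ with $F(m)=h(m)$ for all $m\in A$.* Suppose there are. The set $\operatorname{cl}_YA=Y\cap\operatorname{cl}_{\beta\omega}A$ is clopen in $Y$ and contains $x$. So $\operatorname{cl}_YA\cap D_1$ is a nonempty open subset of $D_1$, and by condition 3 of Proposition 4 it contains a pair $\{y,y'\}$. The continuous functions $F$ and $h\circ p$ agree on $A$, hence on $\operatorname{cl}_YA$. Therefore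
$$f(y)=F(y)=h(p(y))=h(p(y'))=F(y')=f(y'),$$
against condition 1. Note that $\operatorname{cl}_YA$ need not contain $x'$; it contains *some* pair, and that is enough.

**Step 7: $R/P_x$ is not a valuation domain.** We show that neither of $\bar a,\bar b$ divides the other.

Suppose $a-hb\in P_x$ with $h\in R$. Then on some $A\in x$ we have $b(m)(F(m)-h(m))=0$, and $b(m)\ne0$, so $F=h$ on $A$. This contradicts Step 6.

Suppose $b-ha\in P_x$ with $h\in R$. Then on some $A\in x$ we have $b(m)(1-h(m)F(m))=0$, so $1=h(m)F(m)$. Since $1\le F\le2$, $h(m)=1/F(m)\ge\frac12$ there. Let $k=1/\max(h,\frac12)$; it is continuous with values in $(0,2]$, so $k\in R$, and on $A$ we have $k=1/h=F$. This contradicts Step 6.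

The same argument applies to $P_{x'}$. This proves Theorem 1 from Proposition 4. $\square$

## 6. What maximality of the topology gives

We return to $D$ with the maximal topology $\tau$ of Section 1, and find $D_1$ inside it. The first lemma is the only way in which maximality is used.

**Lemma 7.** Let $A\subset D$ be such that $A$ and $D\setminus A$ are crowded subspaces and the union $S_A$ of all pairs that meet both $A$ and $D\setminus A$ has no limit point in $D$. Then $A$ is clopen.

**Proof.** We make $A$ clopen by force and check that we stay in $\mathcal T$. Let $\tau'$ be the topology with base $\{U\cap A,\,U\setminus A:U\in\tau\}$. It is finer than $\tau$. It is crowded, because a $\tau'$-open singleton would be of the form $U\cap A$ or $U\setminus A$, an isolated point of the subspace $A$ or $D\setminus A$. For (P), let $z\in A$; the case $z\notin A$ is symmetric, as $S_A$ does not change when $A$ is replaced by its complement. Every $\tau'$-neighborhood of $z$ contains some $U\cap A$ with $z\in U\in\tau$. Since $z$ is not a limit point of $S_A$, we can choose $W=W_z\subset U$ with $W\cap S_A\subset\{z\}$. Then $W\cap A$ is $\tau'$-clopen. If $y\in(W\cap A)\setminus\{z\}$,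 then $y'\in W\setminus\{z\}$ because $W\setminus\{z\}$ is saturated, and $y\notin S_A$ gives $y'\in A$. So $(W\cap A)\setminus\{z\}$ is saturated. Hence $\tau'\in\mathcal T$, and $\tau'=\tau$ by maximality; so $A$ and $D\setminus A$ are in $\tau$. $\square$

**Lemma 8.** (a) Every nonempty open subset of $D$ contains a nonempty saturated open set, in particular a whole pair. (b) Every open set containing a pair contains a saturated clopen set containing that pair. (c) With the quotient topology of $\pi$, the set $Q:=\mathbb Q$ is a zero-dimensional Hausdorff space, and $\pi$ is closed.

**Proof.** (a) Let $z\in U$ with $U$ open and take $W_z\subset U$. As $D$ is crowded and $T_1$, $W_z\setminus\{z\}$ is nonempty and open, and it is saturated. (b) If $U$ is open and contains $\{z,z'\}$, choose $W_z,W_{z'}\subset U$. Then $W_z\cup W_{z'}$ is clopen, and it is the union of $\{z,z'\}$ and the saturated sets $W_z\setminus\{z\}$, $W_{z'}\setminus\{z'\}$. (c) By (b) and the test of Section 2, $\pi$ is closed. Images of saturated clopen sets are clopen in $Q$, and by (b) they form a base. Given $q\ne r$, apply (b) to $\pi^{-1}(q)$ and the open set $D\setminus\pi^{-1}(r)$; this gives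 a clopen subset of $Q$ that contains $q$ and not $r$. $\square$

**How one would like to conclude.** Given disjoint open $O_1,O_2$, enlarge them so that $O_1$ is the exterior of $O_2$ and vice versa, attach suitable boundary points to $O_1$ to get a set $A$, and apply Lemma 7 to see that $A$ is clopen; then $A$ separates the closures. Boundary points can be attached so as not to split their pairs. What cannot be repaired is a pair with $x\in O_1$ and $x'\in O_2$: it is split by any such $A$, and Lemma 7 needs these pairs to have no limit point. We shall see that they project to a *discrete* subset of $Q$. So we must move to a part of $Q$ where discrete sets have no limit points. That such a part exists also comes from maximality, through the next lemma.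

**Lemma 9.** No nonempty open $V\subset Q$ is a disjoint union $E_1\sqcup E_2$ with both $E_i$ dense in $V$.

**Proof.** Suppose it is, and let $A=\pi^{-1}(E_1)$. This set is saturated, so $S_A=\emptyset$. To apply Lemma 7 we need crowdedness. If $U$ is a nonempty open subset of $\pi^{-1}(V)$, it contains a nonempty saturated open $G$ by Lemma 8(a), and $\pi(G)$ is a nonempty open subset of $V$, so it meets $E_1$ and $E_2$. So $\pi^{-1}(E_1)$ and $\pi^{-1}(E_2)$ meet every nonempty open subset of $\pi^{-1}(V)$.

$A$ is crowded: if $z\in A$ and $N$ is an open neighborhood of $z$, then $(N\cap\pi^{-1}(V))\setminus\{z\}$ is open and nonempty, so it meets $A$.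

$D\setminus A$ is crowded: let $z\in D\setminus A$ with open neighborhood $N$. If $z\in\operatorname{cl}\pi^{-1}(V)$, then $N\cap\pi^{-1}(V)$ is nonempty and open; as $D$ is crowded, removing $z$ leaves a nonempty open set, which meets $\pi^{-1}(E_2)\subset D\setminus A$. If $z\notin\operatorname{cl}\pi^{-1}(V)$, then some neighborhood of $z$ inside $N$ is contained in $D\setminus A$, and it has further points because $D$ is crowded.

By Lemma 7, $A$ is open. So $E_1$ is open in $Q$, a nonempty open subset of $V$ that misses $E_2$, contradicting density of $E_2$. $\square$

**Lemma 10.** Let $L$ be the set of $q\in Q$ that are limit points of some discrete subset of $Q$. Then $L$ is nowhere dense in $Q$.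

**Proof.** The idea: if all points of an open set were limits of discrete sets, one could color the set with two dense colors, against Lemma 9.

**(i) Tools.** Suppose $V\subset L$ is nonempty and open. If $t\in N\subset V$ with $N$ open, there is a discrete $S\subset N\setminus\{t\}$ with $t\in\operatorname{cl}S$: take a discrete $S_0$ with $t\in\operatorname{cl}(S_0\setminus\{t\})$ and let $S=(S_0\cap N)\setminus\{t\}$. Moreover a countable discrete set $S=\{s_1,s_2,\dots\}$ in the zero-dimensional space $Q$ has a disjoint clopen expansion: choose clopen $C_i$ with $C_i\cap S=\{s_i\}$; the sets $C_i\setminus\bigcup_{j<i}C_j$ are clopen, pairwise disjoint, and contain $s_i$ respectively.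

**(ii) Two interlaced sets from one point.** Fix $q\in V$. Put $T_0=\{q\}$ and $N_q=V$. Given $T_n$ and pairwise disjoint open sets $N_t\ni t$ for $t\in T_n$, choose for each $t\in T_n$ a discrete $S_t\subset N_t\setminus\{t\}$ with $t\in\operatorname{cl}S_t$, and pairwise disjoint open sets $N_s\ni s$ ($s\in S_t$) inside $N_t\setminus\{t\}$. Put $T_{n+1}=\bigcup_{t\in T_n}S_t$. The sets $N_s$, $s\in T_{n+1}$, are pairwise disjoint, because those with different $t$ lie in different sets $N_t$. For $m<n$ we have $T_n\subset\bigcup_{t\in T_m}(N_t\setminus\{t\})$, since the neighborhoods are nested, while $T_m\cap N_t=\{t\}$ for $t\in T_m$ by disjointness. So $T_m\cap T_n=\emptyset$. Also $T_n\subset\operatorname{cl}T_{n+1}$. Let $E^0_q=\bigcup_nT_{2n}$ and $E^1_q=\bigcup_nT_{2n+1}$. These are disjoint subsets of $V$, each is contained in the closure of the other, and $q\in E^0_q$.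

**(iii) Two interlaced dense sets.** The sets from different starting points may interfere, so we discard what is already covered. Enumerate $V=\{q_0,q_1,\dots\}$, possibly with repetitions. Recursively let $F_k$ be the closure in $V$ of $\bigcup_{j<k}\bigl((E^0_{q_j}\cup E^1_{q_j})\setminus F_j\bigr)$, and let $E^i=\bigcup_k(E^i_{q_k}\setminus F_k)$ for $i=0,1$.

They are disjoint. Let $y\in E^0_{q_k}\setminus F_k$ and $y\in E^1_{q_l}\setminus F_l$. If $k=l$, this contradicts $E^0_{q_k}\cap E^1_{q_k}=\emptyset$. If $k<l$, then $y\in E^0_{q_k}\setminus F_k\subset F_l$, a contradiction; the case $l<k$ is the same.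

They have the same closure in $V$. If $y\in E^0_{q_k}\setminus F_k$ and $N\subset V$ is an open neighborhood of $y$, then $N\setminus F_k$ is one too, so it meets $E^1_{q_k}$, hence $E^1_{q_k}\setminus F_k$. The same holds with $0$ and $1$ exchanged. So $E^0\subset\operatorname{cl}E^1$ and $E^1\subset\operatorname{cl}E^0$.

Their union is dense in $V$: each $q_k$ is in $F_k\subset\operatorname{cl}(E^0\cup E^1)$ or in $E^0_{q_k}\setminus F_k\subset E^0$.

Hence $E^0$ and $E^1$ are both dense in $V$, and $V=(V\setminus E^1)\sqcup E^1$ with $V\setminus E^1\supset E^0$ contradicts Lemma 9. So $L$ has empty interior.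

**(iv) From empty interior to nowhere dense.** If $L$ were dense in a nonempty open $V$, then $V\setminus L$ would be dense in $V$ too, because $L$ has empty interior. Then $V=(V\cap L)\sqcup(V\setminus L)$ contradicts Lemma 9. $\square$

**Proof of Proposition 4.** By Lemma 10, $Q\setminus\operatorname{cl}L$ is a nonempty open set. As $Q$ is zero-dimensional, fix a nonempty clopen $Q_1\subset Q$ with $Q_1\cap L=\emptyset$, and put $D_1=\pi^{-1}(Q_1)$. This set is clopen in $D$, saturated, countable, crowded, zero-dimensional and Hausdorff. The restriction of (1) is continuous on it and gives condition 1. Conditions 2 and 3 are Lemma 8(b) and (a), since $D_1$ is clopen. It remains to show that $D_1$ is ED.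

**Step 1: reduction to complementary open sets.** Let $O_1,O_2\subset D_1$ be open and disjoint. First replace $O_1$ by $\operatorname{int}\operatorname{cl}O_1$; it is still disjoint from $O_2$, since the open set $O_2$ misses $\operatorname{cl}O_1$. Then replace $O_2$ by $D_1\setminus\operatorname{cl}O_1$, which contains it. Both sets have only been enlarged. Now $O_2=D_1\setminus\operatorname{cl}O_1$, and $\operatorname{cl}O_2=D_1\setminus\operatorname{int}\operatorname{cl}O_1=D_1\setminus O_1$. So
$$F:=D_1\setminus(O_1\cup O_2)=\operatorname{cl}O_1\cap\operatorname{cl}O_2,$$
and we must show $F=\emptyset$.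

**Step 2: the set $A$.** To separate $O_1$ from $O_2$ we attach boundary points to $O_1$, except those whose partner is in $O_2$:
$$A=O_1\cup\{z\in F:z'\notin O_2\}.$$

**Step 3: which pairs are split.** A pair outside $D_1$ misses $A$. A pair inside $O_1$ is in $A$, and one inside $O_2$ misses $A$. If $z\in F$ and $z'\in O_1$, both are in $A$. If $z\in F$ and $z'\in O_2$, neither is in $A$. If $z,z'\in F$, both are in $A$. So the pairs split by $A$ are exactly the pairs $\{x,x'\}$ with $x\in S_1:=\{x\in O_1:x'\in O_2\}$.

**Step 4: $\pi(S_1)$ is discrete.** For $x\in S_1$ take $W_x\subset O_1$ and $W_{x'}\subset O_2$. Then $N=W_x\cup W_{x'}$ is open and saturated. Let $y\in S_1\cap N$. As $y\in O_1$, we have $y\in W_x$. If $y\ne x$, then $y'\in W_x\setminus\{x\}\subset O_1$ by saturation, contradicting $y'\in O_2$. So $S_1\cap N=\{x\}$, and since $N$ is saturated, $\pi(N)\cap\pi(S_1)=\{\pi(x)\}$ with $\pi(N)$ open.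

**Step 5: $S_A$ has no limit point.** Here the choice of $Q_1$ enters. A limit point of $\pi(S_1)$ lies in $L$ by Step 4, and in $Q_1$ since $\pi(S_1)\subset Q_1$ and $Q_1$ is closed. As $Q_1\cap L=\emptyset$, there is none. Now suppose $z\in D$ were a limit point of $S_A=S_1\cup\{x':x\in S_1\}$. For an open $G\ni\pi(z)$, the neighborhood $\pi^{-1}(G)$ of $z$ contains infinitely many points of $S_A$, because $D$ is Hausdorff. As $\pi$ is two-to-one, $G$ contains infinitely many points of $\pi(S_1)$. So $\pi(z)$ would be a limit point of $\pi(S_1)$, a contradiction.

**Step 6: crowdedness.** Nonempty open subsets of $D$ are crowded. $O_1$ is open and $A\setminus O_1\subset F\subset\operatorname{cl}O_1$, so $A$ is crowded. Next, $D\setminus A=(D\setminus D_1)\cup O_2\cup(F\setminus A)$, where the first two sets are open and $F\setminus A\subset\operatorname{cl}O_2$; so $D\setminus A$ is crowded.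

**Step 7: conclusion.** By Lemma 7, $A$ is clopen. Since $O_1\subset A$ and $O_2\cap A=\emptyset$, we have $\operatorname{cl}O_1\subset A$ and $\operatorname{cl}O_2\subset D\setminus A$, so $F=\operatorname{cl}O_1\cap\operatorname{cl}O_2=\emptyset$. Thus $D_1$ is ED, and Proposition 4, hence Theorem 1, is proved. $\square$

## 7. Rank one, and every rank from two on

**Proof of Theorem 2, rank 1.** The purpose is to show that Theorem 1 cannot be improved to rank $1$. Write $M^p$ ($p\in\beta X$) for the maximal ideals of $C(X)$, and $O^p$ for the intersection of the minimal primes contained in $M^p$ (that the usual ideal $O^p$ is this intersection is in Gillman–Jerison). If $X$ has rank $1$, each $M^p$ contains only one minimal prime, so every $O^p$ is prime. Hence $X$ is an F-space and every finitely generated ideal of $C(X)$ is principal (Gillman–Jerison 14.25). Let $P$ be prime. In the domain $C(X)/P$ every finitely generated ideal is principal, that is, it is a Bézout domain. It is local, because each prime ideal of $C(X)$ lies in a unique maximal ideal.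

A local Bézout domain is a valuation domain. Let $u,v$ be nonzero and $(u,v)=(d)$, say $u=du_1$, $v=dv_1$, $d=ru+sv$. Cancelling $d\ne0$ gives $1=ru_1+sv_1$. As the ring is local, $u_1$ and $v_1$ are not both in the maximal ideal, so one is a unit. If $u_1$ is a unit, $u$ divides $v$; if $v_1$ is a unit, $v$ divides $u$. If $u$ or $v$ is $0$, there is nothing to show. So every space of rank $1$ is SV.

**Proof of Theorem 2, rank $n\ge2$.** Here we add to $X$ a piece that raises the rank to $n$. Let $X$ be the space of Theorem 1 and $Z_n$ the space of Example 3, countable and normal, which has rank exactly $n$; the same count holds for $C^*(Z_n)$. The topological sum $X\sqcup Z_n$ is countable and normal, and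
$$C(X\sqcup Z_n)=C(X)\times C(Z_n),\qquad C^*(X\sqcup Z_n)=C^*(X)\times C^*(Z_n).$$
The primes of a product $R_1\times R_2$ are the ideals $P_1\times R_2$ and $R_1\times P_2$ with $P_i$ prime in $R_i$. Maximal and minimal primes correspond to maximal and minimal primes of the factors, and a maximal ideal coming from one factor contains only primes coming from that factor. So the rank of $X\sqcup Z_n$ is $\max(2,n)=n$, and the same number is the rank of its Stone–Čech compactification, by the second identity. Moreover $(R_1\times R_2)/(P_1\times R_2)\cong R_1/P_1$, so the quotients of $C(X)$, respectively $C^*(X)$, that are not valuation domains occur here too. Hence the countable normal space $X\sqcup Z_n$ and the compact space $\beta(X\sqcup Z_n)$ have rank exactly $n$ and are not SV. $\square$
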